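\title{A perfect image of a $\sigma$-metrizable space need not be $\sigma$-metrizable}

\begin{abstract}
We construct, in ZFC, a perfect map $f:X\to Y$ between first countable, zero-dimensional $T_1$ spaces with countable networks such that $X$ is a union of countably many metrizable subspaces and $Y$ is not a union of fewer than $\mathrm{cov}(\mathcal M)$ metrizable subspaces. In a variant, $Y$ is not a union of fewer than $\mathrm{cov}(\mathcal M)$ first countable subspaces. On the positive side, the class of countable unions of metrizable subspaces of the form (closed)$\,\cap\,(G_\delta)$ is preserved by perfect maps. In the examples all pieces of $X$ are $G_\delta$ except one, which is $F_{\sigma\delta}$.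
\end{abstract}

\section{Introduction}

All spaces are regular and $T_1$. The \emph{metrizability number} $m(X)$ of a space $X$ is the least cardinality of a cover of $X$ by metrizable subspaces, and $X$ is \emph{$\sigma$-metrizable} if $m(X)\le\omega$. Thus $m(X)=1$ means that $X$ is metrizable, and $m(X)\le|X|$ because points are metrizable. A map $f:X\to Y$ is \emph{perfect} if it is continuous, closed and surjective and all fibers $f^{-1}(y)$ are compact.

By the Hanai--Morita--Stone theorem, perfect maps preserve the property $m\le1$. Two further facts are known: if $f:X\to Y$ is perfect and $m(X)<\omega$, then $m(Y)\le\omega$; and there is a perfect map with $2=m(X)<m(Y)=\omega$. So the property $m\le n$ is not preserved for any finite $n\ge2$, but finite values never lead beyond $\omega$, and $m\le\omega$ is the next property that could be preserved. The following question is posed in \cite{MN}.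

\begin{quote}
\emph{Is the perfect image of a $\sigma$-metrizable space always $\sigma$-metrizable?}
\end{quote}

One would guess that it is. If $X=\bigcup_nM_n$ with each $M_n$ metrizable and closed, then $f$ restricts to a perfect map of $M_n$ onto $f(M_n)$, and $Y=\bigcup_nf(M_n)$ is $\sigma$-metrizable. If the $M_n$ are not closed, these restrictions need not be closed maps and need not have compact fibers, but one may hope to cut each $M_n$ into countably many better pieces. This hope is justified for simple pieces (Theorem~\ref{thm:positive}) and false in general. Let $\mathrm{cov}(\mathcal M)$ be the least number of meager sets covering a nonempty Polish space without isolated points; it is uncountable.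

\begin{theorem}\label{thm:main}
There is a perfect map $f:X\to Y$ such that $X$ is $\sigma$-metrizable and $Y$ is not. Moreover, $X$ and $Y$ are first countable, zero-dimensional $T_1$ spaces with countable networks, and $m(Y)\ge\mathrm{cov}(\mathcal M)$.
\end{theorem}

\begin{theorem}\label{thm:first}
There is a perfect map $f:X\to Y$ such that $X$ is $\sigma$-metrizable and $Y$ is not a union of fewer than $\mathrm{cov}(\mathcal M)$ first countable subspaces. In particular, $Y$ is not a union of countably many first countable subspaces.
\end{theorem}

\begin{theorem}\label{thm:positive}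
Let $\mathcal G$ be the class of spaces $X=\bigcup_nM_n$ with each $M_n$ metrizable and equal to the intersection of a closed subset and a $G_\delta$ subset of $X$. Perfect images of members of $\mathcal G$ belong to $\mathcal G$, and hence are $\sigma$-metrizable.
\end{theorem}

\begin{theorem}\label{thm:sharp}
In Theorems~\ref{thm:main} and~\ref{thm:first}, the space $X$ can be taken to be a union of countably many metrizable subspaces that are all $G_\delta$ in $X$ except one, which is $F_{\sigma\delta}$.
\end{theorem}

All constructions are in ZFC. The space $Y$ of Theorem~\ref{thm:main} is the set of sequences of natural numbers that tend to infinity. It carries three topologies $\pi\subset\rho\subset v$: the product topology $\pi$, the topology $\rho$ of the example, and a Polish topology $v$ that measures the size of subsets. Every $\rho$-metrizable subspace is $v$-meager (Section~\ref{sec:Y}). The space $X$ attaches to each $y\in Y$ a compact set of labels that carry enough information about $\rho$ to make $\rho$ and $\pi$ indistinguishable on each of countably many pieces of $X$ (Section~\ref{sec:X}). We prove Theorem~\ref{thm:positive} first, because it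 shows what a counterexample must avoid.

\section{Background}\label{sec:background}

\subsection*{Perfect maps} We use three facts.
\begin{itemize}
\item[(P1)] If $f:X\to Y$ is perfect, $F\subset X$ is closed and $Z\subset f(F)$, then $f$ restricts to a perfect map of $F\cap f^{-1}(Z)$ onto $Z$.
\item[(P2)] (Kuratowski) If $K$ is compact and nonempty, the projection $Y\times K\to Y$ is perfect.
\item[(P3)] (Hanai--Morita--Stone; \cite[4.4.15]{Eng}) A perfect image of a metrizable space is metrizable.
\end{itemize}

\subsection*{Networks} A \emph{network} for $X$ is a family $\mathcal N$ of subsets of $X$, not necessarily open, such that every open set is a union of members of $\mathcal N$. A base of a topology is a network for every coarser topology. Having a countable network passes to subspaces and to products of two spaces, and it implies separability: choose a point in each nonempty member of $\mathcal N$. Hence a metrizable space with a countable network is second countable, and a discrete space with a countable network is countable.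

\subsection*{Clopen bases and Borel classes} A space is \emph{zero-dimensional} if it has a base of clopen sets; such a space is regular. A $G_\delta$ set is a countable intersection of open sets, an $F_\sigma$ set is a countable union of closed sets, a $G_{\delta\sigma}$ set is a countable union of $G_\delta$ sets, and an $F_{\sigma\delta}$ set is a countable intersection of $F_\sigma$ sets.

\subsection*{Category} A set is \emph{nowhere dense} if its closure has empty interior, and \emph{meager} if it is a countable union of nowhere dense sets. The cardinal $\mathrm{cov}(\mathcal M)$ is the same for all nonempty Polish (separable, completely metrizable) spaces without isolated points, and it is uncountable by the Baire category theorem. A reader interested only in countable covers may replace ``fewer than $\mathrm{cov}(\mathcal M)$'' by ``countably many'' and use only the Baire category theorem.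

\begin{lemma}\label{lem:category}
Let $S$ be a nonmeager subset of a Polish space without isolated points, and let $\mathcal B$ be a countable base. Then there is $B\in\mathcal B$ such that $B\subset\overline S$ and $S\cap B$ is uncountable.
\end{lemma}

\begin{proof}
Let $U$ be the interior of $\overline S$. The set $S\setminus U$ lies in the nowhere dense set $\overline S\setminus U$, so $S\cap U$ is nonmeager. Points are nowhere dense, so $S\cap U$ is uncountable. Since $U$ is a union of countably many members of $\mathcal B$, one of them contains uncountably many points of $S$.
\end{proof}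

\section{Pieces that are $G_\delta$ in their closures}\label{sec:positive}

A set $M\subset X$ has the form $C\cap G$ with $C$ closed and $G$ a $G_\delta$ set if and only if $\overline M\setminus M$ is $F_\sigma$ in $X$. Indeed, if $M=C\cap G$, then $\overline M\subset C$ and $\overline M\setminus M=\overline M\cap(X\setminus G)$; conversely, $M=\overline M\cap\bigl(X\setminus(\overline M\setminus M)\bigr)$. Since $\overline M$ is closed, this also says that $M$ is $G_\delta$ in $\overline M$.

By (P1), the difficulty that $M$ is not closed disappears over those points $y$ for which a fixed closed set cuts out of the fiber $f^{-1}(y)$ a nonempty part lying inside $M$. The next proposition finds countably many closed sets that do this for all $y$.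

\begin{proposition}\label{prop:cut}
Let $f:X\to Y$ be perfect and $X=\bigcup_nM_n$ with each $M_n$ a $G_\delta$ set in its closure. Then $Y$ is a union of countably many subspaces, each of which is $G_\delta$ in its closure and is a perfect image of a subspace of some $M_n$.
\end{proposition}

\begin{proof}
Let $F_n=\overline{M_n}$ and $F_n\setminus M_n=\bigcup_kL_{n,k}$ with $L_{n,k}$ closed in $X$. Let $K_y=f^{-1}(y)$, and let $\mathcal E$ be the countable family of all finite intersections of the sets $X$, $F_n$, $L_{n,k}$. For $E\in\mathcal E$ and $n\in\omega$ put
\[Z_{E,n}=\{y\in Y:\ \emptyset\ne E\cap F_n\cap K_y\subset M_n\}.\]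

\emph{The sets $Z_{E,n}$ cover $Y$.} Suppose that $y$ lies in none of them. We construct $E_0\supset E_1\supset\cdots$ in $\mathcal E$, each meeting $K_y$, with $E_{n+1}\cap K_y\cap M_n=\emptyset$. Put $E_0=X$. If $E_n\cap F_n\cap K_y=\emptyset$, put $E_{n+1}=E_n$. Otherwise, since $y\notin Z_{E_n,n}$, the set $E_n\cap K_y$ has a point in $F_n\setminus M_n$, hence in some $L_{n,k}$; put $E_{n+1}=E_n\cap L_{n,k}$, which is disjoint from $M_n$. The closed sets $E_n\cap K_y$ are nonempty and decreasing, so by compactness of $K_y$ they have a common point. This point lies in no $M_n$, a contradiction.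

\emph{Properties of $Z=Z_{E,n}$.} By (P1), $f$ restricts to a perfect map of $E\cap F_n\cap f^{-1}(Z)$ onto $Z$, and this domain lies in $M_n$ by the definition of $Z$. A point $y$ lies in $Z$ exactly when $K_y$ meets $E\cap F_n$ and misses every $E\cap L_{n,k}$, so
\[Z=f(E\cap F_n)\setminus\bigcup_kf(E\cap L_{n,k}).\]
Since $f$ is closed, $Z$ is the intersection of a closed set and a $G_\delta$ set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Apply Proposition~\ref{prop:cut}; the subspaces that it gives are metrizable by (P3).
\end{proof}

The hypothesis on the $M_n$ is used once: it supplies countably many closed sets $L_{n,k}$ that exhaust $F_n\setminus M_n$ for all fibers simultaneously.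

\begin{corollary}\label{cor:positive}
Let $f:X\to Y$ be perfect.
\begin{enumerate}
\item If $X$ is a countable union of discrete subspaces, so is $Y$.
\item If $X$ is a countable union of completely metrizable subspaces, then $Y$ is $\sigma$-metrizable.
\item If $X=\bigcup_nM_n$ with each $M_n$ metrizable and each fiber lies in a union of finitely many $M_n$, then $Y$ is $\sigma$-metrizable.
\end{enumerate}
\end{corollary}

\begin{proof}
(1) Let $M\subset X$ be discrete, $x\in M$, and $U$ open with $U\cap M=\{x\}$. Then $U\cap\overline M\subset\overline{U\cap M}=\{x\}$. So $M$ is open in $\overline M$, and Proposition~\ref{prop:cut} applies. In the image of a discrete space under a closed map every subset is closed, so the image is discrete.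

(2) By Theorem~\ref{thm:positive} it suffices to show that a subspace $M$ with a complete metric is $G_\delta$ in $F=\overline M$. For $k\ge1$ let $G_k$ be the union of all open $U\subset F$ with $\operatorname{diam}(U\cap M)<1/k$. Small balls of $M$ extend to open subsets of $F$, so $M\subset G_k$. Let $x\in\bigcap_kG_k$. The sets $U\cap M$, for $U$ a neighborhood of $x$ in $F$, are nonempty because $M$ is dense in $F$, and they form a Cauchy filter base, which converges to some $p\in M$. If $x\ne p$, take disjoint neighborhoods $U$ of $x$ and $V$ of $p$, and a neighborhood $U'$ of $x$ with $U'\cap M\subset V$; then $\emptyset\ne U\cap U'\cap M\subset U\cap V$, a contradiction. So $M=\bigcap_kG_k$.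

(3) Let $Y_n=\{y:f^{-1}(y)\subset M_0\cup\dots\cup M_n\}$. Then $Y=\bigcup_nY_n$, the map $f^{-1}(Y_n)\to Y_n$ is perfect by (P1), and $m(f^{-1}(Y_n))\le n+1$. The known result for finite metrizability number quoted in the introduction gives $m(Y_n)\le\omega$.
\end{proof}

So in a counterexample, for every countable cover of $X$ by metrizable pieces, some piece is not $G_\delta$ in its closure and some fiber is not covered by finitely many pieces.

\section{The image: sequences whose weights tend to infinity}\label{sec:Y}

Fix a countable set $A$ of \emph{letters} and a surjection $w:A\to\omega$, the \emph{weight}. For Theorem~\ref{thm:main} one may take $A=\omega$ and $w$ the identity; Theorem~\ref{thm:first} needs infinitely many letters of each weight. For $y\in A^\omega$ write $w_s(y)=w(y(s))$, and let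
\[Y=\{y\in A^\omega:\ w_s(y)\to\infty\text{ as }s\to\infty\}.\]
For $y\in Y$ and $k\in\omega$ let $L_k(y)=\min\{\ell: w_s(y)\ge k\text{ for all }s\ge\ell\}$. For $y\ne z$ let $\Delta(y,z)=\min\{s:y(s)\ne z(s)\}$; we say that $z$ \emph{branches off $y$ at level $s=\Delta(y,z)$ with weight $w_s(z)$}. We write $y|s$ for the initial segment of length $s$, $|\sigma|$ for the length of a finite sequence $\sigma$, and $[\sigma]=\{y\in Y:\sigma\subset y\}$ for a \emph{cylinder}. The cylinders form a base of the topology $\pi$ that $Y$ inherits from $A^\omega$ with $A$ discrete; $\pi$ is separable and metrizable.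

\subsection*{The topology $\rho$}
In $\pi$, a point $z$ is close to $y$ if it branches off $y$ late. In $\rho$, it must branch off late and with large weight. For $t\in\omega$ put
\[V_t(y)=\{y\}\cup\{z\in Y\setminus\{y\}:\ s=\Delta(y,z)\text{ satisfies } s\ge t\text{ and }w_s(z)\ge t\}.\]
Thus $V_t(y)$ consists of $y$ and the full cylinders $[(y|s)^\frown a]$ with $s\ge t$, $a\ne y(s)$ and $w(a)\ge t$. The following lemma applies to these sets, and to those of Section~\ref{sec:first}.

\begin{lemma}\label{lem:branch}
For each $y\in Y$ let $\mathcal W_y$ be a family of subsets of $Y$ containing $y$ such that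
\begin{itemize}
\item[(a)] the intersection of two members of $\mathcal W_y$ contains a member of $\mathcal W_y$;
\item[(b)] for $W\in\mathcal W_y$ and $z\ne y$, whether $z\in W$ depends only on $s=\Delta(y,z)$ and $z(s)$;
\item[(c)] for each $t$, some member of $\mathcal W_y$ is contained in $[y|t]$.
\end{itemize}
Call $O\subset Y$ open if every $y\in O$ has a $W\in\mathcal W_y$ with $W\subset O$. This defines a zero-dimensional $T_1$ topology $\tau\supset\pi$ in which $\mathcal W_y$ is a base of clopen neighborhoods of $y$.
\end{lemma}

\begin{proof}
By (a), $\tau$ is a topology, and by (c), cylinders are $\tau$-open. So $\tau\supset\pi$ and $\tau$ is $T_1$. Let $W\in\mathcal W_y$, $z\ne y$ and $s=\Delta(y,z)$. Each $x\in[z|(s+1)]$ has $\Delta(y,x)=s$ and $x(s)=z(s)$, so by (b) the open set $[z|(s+1)]$ lies in $W$ if $z\in W$ and misses $W$ if $z\notin W$. Hence $W$ is clopen, and $\mathcal W_y$ is a base at $y$ by the definition of $\tau$.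
\end{proof}

The sets $V_t(y)$ decrease with $t$, satisfy (b) by definition, and $V_t(y)\subset[y|t]$. Let $\rho$ be the topology that they define. It is first countable, zero-dimensional and $T_1$.

\begin{example}\label{ex:Sg}
Let $g:\omega\to\omega$ tend to infinity and $S_g=\{y\in Y:w_s(y)\ge g(s)\text{ for all }s\}$. On $S_g$ the topologies $\rho$ and $\pi$ agree: given $y\in S_g$ and $t$, choose $s_0\ge t$ with $g(s)\ge t$ for $s\ge s_0$; then $S_g\cap[y|s_0]\subset V_t(y)$. So $(Y,\rho)$ has large metrizable subspaces, and each $y$ lies in $S_g$ for $g(s)=w_s(y)$. A subspace on which the weights grow uniformly does not see the difference between $\rho$ and $\pi$.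
\end{example}

\subsection*{The Polish topology $v$}
We need a notion of large set such that one member of every countable cover of $Y$ is large and large sets, unlike $S_g$, contain points that branch off with small weight at arbitrarily late levels. Category in $\pi$ or $\rho$ does not serve. Every nonempty open set of either topology contains a cylinder, and every cylinder contains points with a letter of weight $0$ beyond a given level $\ell$; so $Y$ is the union of the closed nowhere dense sets $\{L_1\le\ell\}$. The remedy is to make such sets open. Put
\[[\sigma;k]=\{y\in[\sigma]:\ w_s(y)\ge k\text{ for all }s\ge|\sigma|\}=[\sigma]\cap\{L_k\le|\sigma|\}.\]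
Note that $[\sigma;0]=[\sigma]$. Each $[\sigma;k]$ has more than one point: extend $\sigma$ by letters of weights $k,k+1,\dots$ or of weights $k+1,k+2,\dots$. We shall use the following property, which holds because every point of the smaller set agrees with $y$ at the levels from $|\sigma|$ to $u-1$:
\begin{equation}\label{eq:extend}
y\in[\sigma;k],\ \ u\ge|\sigma|,\ \ w(a)=k\quad\Longrightarrow\quad\emptyset\ne[(y|u)^\frown a;k]\subset[\sigma;k].
\end{equation}

\begin{lemma}\label{lem:polish}
The sets $[\sigma;k]$ form a countable base of a Polish topology $v$ on $Y$ without isolated points, and $\rho\subset v$. In particular, they form a countable network for every topology $\tau\subset\rho$.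
\end{lemma}

\begin{proof}
Let $y\in[\sigma;k]\cap[\sigma';k']$, say with $\sigma\subset\sigma'$, and let $k''=\max(k,k')$. Then $y\in[\sigma';k'']\subset[\sigma';k']$. Also $[\sigma';k'']\subset[\sigma;k]$, since the letters of $\sigma'$ beyond $\sigma$ are letters of $y$ and so have weight at least $k$. Hence these sets form a base, and no point is isolated because no basic set is a singleton.

The set $\{L_k\le\ell\}=\bigcup_{|\sigma|=\ell}[\sigma;k]$ is $v$-open. Its complement is $\pi$-open, hence $v$-open: if $w_s(y)<k$ with $s\ge\ell$, then $[y|(s+1)]$ misses $\{L_k\le\ell\}$. So each $L_k$ is locally constant, and $e(y)=(y,(L_k(y))_{k})$ is a continuous injection of $(Y,v)$ into the Polish space $A^\omega\times\omega^\omega$. It is an embedding because $[\sigma;k]=[\sigma]\cap\{L_k\le|\sigma|\}$. Its image is closed. Indeed, let $e(y^p)\to(y,(\ell_k)_k)$; each coordinate is eventually constant in $p$. If $s\ge\ell_k$, then for large $p$ we have $L_k(y^p)=\ell_k$ and $w_s(y)=w_s(y^p)\ge k$. So $y\in Y$ and $L_k(y)\le\ell_k$. If $\ell_k>0$, then $w_{\ell_k-1}(y)=w_{\ell_k-1}(y^p)<k$ for large $p$, so $L_k(y)=\ell_k$. Thus the limit is $e(y)$, and $v$ is Polish.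

Finally, let $s_0=\max(t,L_t(y))$. Then $y\in[y|s_0;t]$, and any other point $z$ of this set branches off $y$ at a level $s\ge s_0$, where $w_s(z)\ge t$. So $[y|s_0;t]\subset V_t(y)$, and $\rho\subset v$.
\end{proof}

\subsection*{Metrizable subspaces are meager}
The Sorgenfrey line is not second countable because an open set $O$ with $x\in O\subset[x,\infty)$ determines $x$. In $(Y,\rho)$ an open set $O$ with $y\in O\subset V_1(y)$ determines $y$ up to countably many choices. The reason is a conflict between two facts: an open set containing $y$ contains a full cylinder around every other point $y'$ near $y$, whereas $V_1(y')$ contains no cylinder around $y'$, since it omits the branches of weight $0$. In a subspace $S$ the omitted branches must contain points of $S$. If $S$ is $v$-dense in $[\sigma;k]$, then \eqref{eq:extend} provides such points on branches of weight $k$, so $V_{k+1}$ replaces $V_1$.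

\begin{proposition}\label{prop:meager}
If $S\subset Y$ and $(S,\rho)$ is metrizable, then $S$ is $v$-meager.
\end{proposition}

\begin{proof}
Suppose not. By Lemma~\ref{lem:category} there is $[\sigma;k]$ contained in the $v$-closure of $S$ with $S\cap[\sigma;k]$ uncountable. The space $(S,\rho)$ is metrizable with a countable network, so it has a countable base $\{O_r\cap S:r\in\omega\}$ with $O_r\in\rho$. Let
\[B_r=\{y\in S\cap[\sigma;k]:\ y\in O_r\text{ and }O_r\cap S\subset V_{k+1}(y)\}.\]
The sets $B_r$ cover $S\cap[\sigma;k]$. We show that each $B_r$ is $\rho$-discrete. Then each $B_r$ is countable, because it has a countable network, and this contradicts the uncountability of $S\cap[\sigma;k]$.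

Let $y\in B_r$ and choose $t$ with $V_t(y)\subset O_r$. Suppose that $y'\in B_r\cap V_t(y)$ and $y'\ne y$. With $s=\Delta(y,y')$ we have $[y'|(s+1)]\subset V_t(y)\subset O_r$. Let $u\ge\max(s+1,|\sigma|,L_{k+1}(y'))$ and let $a$ be a letter of weight $k$. By \eqref{eq:extend}, $[(y'|u)^\frown a;k]$ is a nonempty $v$-open subset of $[\sigma;k]$, so it contains a point $z\in S$. Since $u\ge s+1$, we get $z\in[y'|(s+1)]\cap S\subset O_r\cap S\subset V_{k+1}(y')$. But $w_u(y')\ge k+1>w(a)$, so $z$ branches off $y'$ at level $u$ with weight $k$, and $z\notin V_{k+1}(y')$. This contradiction shows that $B_r\cap V_t(y)=\{y\}$.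
\end{proof}

\section{The domain: coherent labels in the Cantor set}\label{sec:X}

We want a perfect map onto $(Y,\rho)$ whose domain is covered by countably many pieces on which $\rho$ can be replaced by $\pi$. The idea is to record weights by points of the Cantor set $2^\omega$. For $i\in\omega$ let
\[r_i:2^\omega\to2^\omega,\quad r_i(c)=(c|i)^\frown1^\frown0^\infty,\qquad P_i=r_i(2^\omega),\qquad Q=\bigcup_iP_i.\]
The map $r_i$ is continuous, since $r_i(c)$ depends only on $c|i$, and
\begin{equation}\label{eq:keep}
r_i(c)|m=c|m\quad\text{whenever }m\le i.
\end{equation}
The set $P_i$ consists of the $2^i$ sequences whose last $1$ is at index $i$. So the $P_i$ are finite and pairwise disjoint, and a point of $Q$ determines its index $i$.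

\subsection*{One level of branching}
Consider a single point $\infty$ and collapse each cylinder branching off it to an isolated point $(s,i)$, where $s$ is the level and $i$ the weight. So $Y_0=\{\infty\}\cup(\omega\times\omega)$, and the basic neighborhoods of $\infty$ are $U_t=\{\infty\}\cup\{(s,i):s\ge t\}$ in $\pi_0$ and $V_t=\{\infty\}\cup\{(s,i):s\ge t,\ i\ge t\}$ in $\rho_0$. Let
\[X_0=\bigl(\{\infty\}\times2^\omega\bigr)\cup\bigcup_{s,i}\bigl(\{(s,i)\}\times P_i\bigr).\]
This set is closed in $(Y_0,\rho_0)\times2^\omega$, so it projects perfectly onto $(Y_0,\rho_0)$. We ask whether the preimage of $V_t$ is a neighborhood of $(\infty,c)$ already in the topology that $X_0$ inherits from $(Y_0,\pi_0)\times2^\omega$. Take $t=2$, so that the forbidden labels are $P_0=\{10^\infty\}$ and $P_1=\{010^\infty,110^\infty\}$.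

Let $c=0^\infty\notin Q$. No forbidden label begins with $00$. So a point $((s,i),p)\in X_0$ with $s\ge2$ and $p|2=00$ has $i\ge2$, and the answer is yes. For any $c\notin Q$ and any $t$, a long enough initial segment of $c$ excludes the finite set $P_0\cup\dots\cup P_{t-1}$ in the same way.

Let $c=10^\infty\in P_0$. The points $((s,0),c)$ converge to $(\infty,c)$ with respect to $\pi_0$ and do not lie over $V_2$, so the answer is no. But the segment $10$ excludes $P_1$, so weight $0$ is the only obstruction, and the answer becomes yes once the points of weight $0$ are deleted. For $c\in P_i$, the points to be deleted are those of weight $i$.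

\subsection*{All levels}
In $Y$ every point $z$ plays the role of $(s,w_s(z))$ relative to the points from which it branches off at level $s$, so it needs a label $b_s\in P_{w_s(z)}$ for every $s$. Independent labels are useless: a basic neighborhood in the product restricts only finitely many of them and says nothing about the label at a late branching level. We therefore link the labels by $b_s=r_{w_s(z)}(b_{s+1})$. By \eqref{eq:keep}, the first $m$ digits of the label then persist through all levels of weight at least $m$. Every $z$ also plays the role of $\infty$, and the role of $c$ is taken by the limit of the labels.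

Let $\tau$ be a zero-dimensional topology on $Y$ with $\pi\subset\tau\subset\rho$. Let
\[X_\tau=\{(y,b)\in Y\times(2^\omega)^\omega:\ b_s=r_{w_s(y)}(b_{s+1})\text{ for all }s\},\qquad f(y,b)=y,\]
with the topology inherited from $(Y,\tau)\times(2^\omega)^\omega$. The underlying set $X$ does not depend on $\tau$. Let $T$ be the topology of $X_\pi$; it is separable, metrizable and coarser than that of $X_\tau$.

\begin{proposition}\label{prop:perfect}
The space $X_\tau$ is zero-dimensional and $T_1$, has a countable network, and is first countable if $\tau$ is. The map $f:X_\tau\to(Y,\tau)$ is perfect.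
\end{proposition}

\begin{proof}
The properties of $X_\tau$ hold for both factors, by Lemma~\ref{lem:polish}, and pass to the product and to subspaces. Fix $s$. The open sets $[\sigma]\times(2^\omega)^\omega$ with $|\sigma|=s+1$ partition the product; on each of them $w_s(y)$ is a constant $i$, and $b_s=r_i(b_{s+1})$ is a closed condition. So $X$ is closed in the product, and by (P2) and (P1), $f$ is perfect onto its image. Fix $y\in Y$. The sets $\{b:b_s=r_{w_s(y)}(b_{s+1})\text{ for all }s<p\}$ are closed, decrease with $p$, and are nonempty: choose $b_s$ for $s\ge p$ arbitrarily and define $b_{p-1},\dots,b_0$ in turn. By compactness they have a common point $b$, and $(y,b)\in X$.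
\end{proof}

Let $(y,b)\in X$. For $s\ge L_m(y)$, \eqref{eq:keep} gives $b_s|m=b_{s+1}|m$. Hence the limit $c(y,b)=\lim_sb_s$ exists in $2^\omega$, and
\begin{equation}\label{eq:limit}
b_s|m=c(y,b)|m\quad\text{for all }s\ge L_m(y).
\end{equation}

\begin{remark}\label{rem:fiber}
For each $y$, the map $c$ is a homeomorphism of $f^{-1}(y)$ onto $2^\omega$. It is continuous on the fiber by \eqref{eq:limit}, and the fiber is compact, so it suffices to show that $c$ is a bijection. Write $w_s=w_s(y)$ and $R_{s,u}=r_{w_s}\circ\dots\circ r_{w_{u-1}}$ for $s<u$. Since $r_i(x)|m$ depends only on $x|m$ for all $i,m$, the point $R_{s,u}(x)$ depends only on $x|w_s$. Let $u>s$ and $u\ge L_{w_s}(y)$. If $(y,b)\in X$, then $b_s=R_{s,u}(b_u)=R_{s,u}(c(y,b))$ by \eqref{eq:limit}, so $c$ is injective. Conversely, given $x\in2^\omega$, \eqref{eq:keep} yields $R_{s,u+1}(x)=R_{s,u}(r_{w_u}(x))=R_{s,u}(x)$. Let $b_s$ be this eventual value. Then $b_s=r_{w_s}(b_{s+1})$, and $b_s|m=x|m$ for $s\ge L_m(y)$, so $c(y,b)=x$.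
\end{remark}

\subsection*{The metrizable pieces}
The two cases of the one-level model give the decomposition. If $c(y,b)\notin Q$, nothing has to be deleted. If $c(y,b)\in P_i$, we must delete the points that branch off with weight $i$. Since the weights tend to infinity, every point of $Y$ stops using weight $i$ at some level $j$, and we sort by $j$. Put
\[M_*=\{(y,b)\in X:c(y,b)\notin Q\},\qquad M_{i,j}=\{(y,b)\in X:c(y,b)\in P_i,\ L_{i+1}(y)\le j\}.\]
These countably many sets cover $X$.

\begin{proposition}\label{prop:pieces}
On each of the sets $M_*$ and $M_{i,j}$ the topology of $X_\tau$ coincides with $T$. Hence $X_\tau$ is $\sigma$-metrizable.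
\end{proposition}

\begin{proof}
Let $M$ be one of these sets and $(y,b)\in M$. A basic neighborhood of $(y,b)$ in $X_\tau$ has the form $f^{-1}(O)\cap N'$ with $y\in O\in\tau$ and $N'\in T$. Since $\tau\subset\rho$, there is $t$ with $V_t(y)\subset O$. It suffices to find $N\in T$ with $(y,b)\in N$ and $f(N\cap M)\subset V_t(y)$, for then $N\cap N'\cap M\subset f^{-1}(O)\cap N'$.

Let $c=c(y,b)$. Let $P'$ be the union of the sets $P_{i'}$ with $i'<t$, omitting $i'=i$ if $M=M_{i,j}$. Then $P'$ is finite and $c\notin P'$: either $c\notin Q$, or $c\in P_i$ and the sets $P_{i'}$ are disjoint. Choose $m$ such that no element of $P'$ extends $c|m$. Choose $s_0\ge\max(t,L_m(y))$, with $s_0\ge j$ if $M=M_{i,j}$, and put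
\[N=\{(z,b')\in X:\ z|s_0=y|s_0,\ \ b'_{s_0}|m=c|m\}.\]
This set is $T$-open, and it contains $(y,b)$ by \eqref{eq:limit}. Let $(z,b')\in N\cap M$ with $z\ne y$, and let $s=\Delta(y,z)\ge s_0$. For $s_0\le u<s$ we have $w_u(z)=w_u(y)\ge m$, so $b'_u|m=b'_{u+1}|m$ by \eqref{eq:keep}. Hence $b'_s|m=c|m$, and $b'_s\notin P'$. Since $b'_s\in P_{w_s(z)}$, either $w_s(z)\ge t$, or $M=M_{i,j}$ and $w_s(z)=i$. The latter is impossible, because $s\ge j\ge L_{i+1}(z)$. So $s\ge t$ and $w_s(z)\ge t$, that is, $z\in V_t(y)$.
\end{proof}

The inclusion $\pi\subset\tau$ was used to make $X$ closed in the product and $T$ coarser than the topology of $X_\tau$; the inclusion $\tau\subset\rho$ was used for the countable network and to reduce to the sets $V_t(y)$.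

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $A=\omega$, $w$ the identity, and $\tau=\rho$. The space $(Y,\rho)$ is first countable, zero-dimensional and $T_1$ by Lemma~\ref{lem:branch} and has a countable network by Lemma~\ref{lem:polish}. By Propositions~\ref{prop:perfect} and~\ref{prop:pieces}, $X_\rho$ has the same properties, it is $\sigma$-metrizable, and $f:X_\rho\to(Y,\rho)$ is perfect. By Proposition~\ref{prop:meager}, a cover of $(Y,\rho)$ by metrizable subspaces is a cover of the Polish space $(Y,v)$ by meager sets, so $m(Y,\rho)\ge\mathrm{cov}(\mathcal M)>\omega$.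
\end{proof}

\section{An image with no small cover by first countable subspaces}\label{sec:first}

Section~\ref{sec:X} applies to every zero-dimensional topology between $\pi$ and $\rho$. To destroy first countability we coarsen $\rho$: at each level there will be infinitely many letters of small weight, and a neighborhood will omit only finitely many of them, with no bound as the level grows. Let $A=\omega\times\omega$ and $w(i,n)=i$, and write $y(s)=(w_s(y),n_s(y))$. For $t\in\omega$ and $h\in\omega^\omega$ let $W_{t,h}(y)$ consist of $y$ and all $z\ne y$ such that
\[s=\Delta(y,z)\ \text{ satisfies }\ s\ge t\ \text{ and }\ \bigl(w_s(z)\ge t\ \text{ or }\ n_s(z)\ge h(s)\bigr).\]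
We have $W_{\max(t,t'),\max(h,h')}(y)\subset W_{t,h}(y)\cap W_{t',h'}(y)$, with the maximum of $h,h'$ taken pointwise, and $V_t(y)\subset W_{t,h}(y)\subset[y|t]$. By Lemma~\ref{lem:branch} these sets define a zero-dimensional $T_1$ topology $\varphi$, and $\pi\subset\varphi\subset\rho$.

\begin{proposition}\label{prop:nowhere}
If $S\subset Y$ and $(S,\varphi)$ is first countable, then $S$ is $v$-nowhere dense.
\end{proposition}

\begin{proof}
Suppose that the $v$-closure of $S$ contains $[\sigma;k]$, and fix $y\in S\cap[\sigma;k]$. Let $(B_r)_{r\in\omega}$ be a neighborhood base of $y$ in $(S,\varphi)$, and choose $t_r,h_r$ with $W_{t_r,h_r}(y)\cap S\subset B_r$. We diagonalize against the $h_r$: let $h(s)=1+\max_{r\le s}h_r(s)$. Some $B_r$ is contained in $W_{k+1,h}(y)$, so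
\[W_{t_r,h_r}(y)\cap S\subset W_{k+1,h}(y).\]
Let $s\ge\max(r,t_r,|\sigma|,L_{k+1}(y))$ and $a=(k,h_r(s))$. By \eqref{eq:extend} there is $z\in S\cap[(y|s)^\frown a;k]$. Since $w_s(y)\ge k+1$, we have $\Delta(y,z)=s\ge t_r$, and $n_s(z)=h_r(s)$; so $z\in W_{t_r,h_r}(y)\cap S$. But $w_s(z)=k<k+1$, and $n_s(z)=h_r(s)<h(s)$ because $r\le s$; so $z\notin W_{k+1,h}(y)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:first}]
By Propositions~\ref{prop:perfect} and~\ref{prop:pieces}, $f:X_\varphi\to(Y,\varphi)$ is perfect and $X_\varphi$ is $\sigma$-metrizable. By Proposition~\ref{prop:nowhere}, a cover of $(Y,\varphi)$ by first countable subspaces is a cover of $(Y,v)$ by nowhere dense sets, so it has at least $\mathrm{cov}(\mathcal M)$ members.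
\end{proof}

\section{Borel complexity of the pieces}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
We show that each $M_{i,j}$ is $G_\delta$ and $M_*$ is $F_{\sigma\delta}$ in $(X,T)$; the same then holds in the finer topology of $X_\tau$. The sets $\{L_m\le\ell\}$ are $\pi$-closed, as seen in the proof of Lemma~\ref{lem:polish}. For $q\in2^\omega$ we have
\[\{(y,b)\in X:c(y,b)\ne q\}=\bigcup_{m,\ell}\{(y,b)\in X:\ L_m(y)\le\ell,\ \ b_\ell|m\ne q|m\}.\]
Indeed, if $c(y,b)|m\ne q|m$, take $\ell=L_m(y)$ and use \eqref{eq:limit}; conversely, if $L_m(y)\le\ell$, then $b_\ell|m=c(y,b)|m$ by \eqref{eq:limit}. The sets on the right are $T$-closed, so $\{c\ne q\}$ is $F_\sigma$ and $\{c=q\}$ is $G_\delta$. Since $Q$ is countable, $M_*=\bigcap_{q\in Q}\{c\ne q\}$ is $F_{\sigma\delta}$. Since $P_i$ is finite, $\{c\in P_i\}$ is a finite union of $G_\delta$ sets and hence $G_\delta$. The set $f^{-1}(\{L_{i+1}\le j\})$ is closed in the metrizable space $(X,T)$, hence $G_\delta$. So $M_{i,j}$ is $G_\delta$.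
\end{proof}

Theorem~\ref{thm:positive} applies to countable unions of metrizable $G_{\delta\sigma}$ sets, since each such set splits into countably many metrizable $G_\delta$ sets. By Theorem~\ref{thm:sharp} it fails as soon as a single piece is allowed to be $F_{\sigma\delta}$ while all others are $G_\delta$.

In particular, in both examples $M_*$ is not a countable union of sets that are $G_\delta$ in their closures, for otherwise $X_\tau$ would belong to $\mathcal G$. Remark~\ref{rem:fiber} shows how narrowly the hypothesis of Theorem~\ref{thm:positive} fails. Under the identification of a fiber $f^{-1}(y)$ with $2^\omega$, the piece $M_*$ meets it in $2^\omega\setminus Q$, a $G_\delta$ subset of the fiber, and $M_{i,j}$ meets it in $P_i$ or in the empty set. So the hypothesis holds in each fiber separately, and what is missing is the uniformity used in Proposition~\ref{prop:cut}: countably many closed subsets of $X_\tau$ that exhaust $\{c\in Q\}$ over all points of $Y$ at once.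

\begin{thebibliography}{9}

\bibitem{Eng}
Engelking, \emph{General Topology}.

\bibitem{MN}
\emph{Metrizability Number and Perfect Maps},
\texttt{http://www.auburn.edu:80/\textasciitilde gruengf/papers/metrnum2.pdf}.

\end{thebibliography}
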